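# Tent maps of different slopes whose cores have homeomorphic inverse limits

## Two computations with slope $16/9$

Take the map
$$f(y)=1-\tfrac{16}{9}\left|y-\tfrac{7}{16}\right|,\qquad y\in[0,1].$$
It rises with slope $\frac{16}9$ from $f(0)=\frac29$ to $f(\frac7{16})=1$ and falls with slope $-\frac{16}9$ to $f(1)=0$. It belongs to the family
$$f_t(y)=1-t\,|y-c(t)|,\qquad c(t)=1-\tfrac1t,\qquad t\in[1,2],\ y\in[0,1], \tag{1}$$
with $t=\frac{16}9$. On the left of $c(t)$ we have $f_t(y)=2-t+ty$, on the right $f_t(y)=t(1-y)$.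

**First computation: a window.** Look at $f^2$ only on a short interval to the right of the turning point, parametrized backwards by
$$E(y)=\tfrac7{16}+\tfrac{243}{512}(1-y),\qquad y\in[0,1].$$
One application of $f$ gives $f(E(y))=1-\frac{16}{9}\cdot\frac{243}{512}(1-y)=1-\frac{27}{32}(1-y)$. This is at least $\frac7{16}$ exactly when $\frac{27}{32}(1-y)\le\frac{18}{32}$, that is, when $y\ge\frac13$. For $y\ge\frac13$ a second application gives $\frac{16}9\cdot\frac{27}{32}(1-y)=\frac32(1-y)$. For $y<\frac13$ it gives $\frac29+\frac{16}9-\frac32(1-y)=\frac12+\frac32y$. These are the two branches of $f_{3/2}$. Hence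
$$f_{16/9}^{\,2}\circ E=f_{3/2}.$$
The second iterate of the map of slope $\frac{16}9$, seen through a window, *is* the map of slope $\frac32$. Nothing was tuned: if $\frac{243}{512}$ is replaced by $a$, the same computation gives the slope $s^2a$ with $s=\frac{16}9$, as long as $1\le s^2a<s$.

**Second computation: a fold.** Let $e=\frac{31}{256}$. Then $f(e)=\frac29+\frac{16}9\cdot\frac{31}{256}=\frac{32}{144}+\frac{31}{144}=\frac7{16}$. If $0\le x\le e$, then $x$ and $2e-x\le\frac{62}{256}$ both lie to the left of $\frac7{16}=\frac{112}{256}$, where $f$ is affine. So $f(x)$ and $f(2e-x)$ are symmetric about $\frac7{16}$, and $f^2(x)=f^2(2e-x)$. Let $\kappa:[0,1]\to[e,1]$ be the identity on $[e,1]$ and the reflection $x\mapsto 2e-x$ on $[0,e]$. Then $f^2\circ\kappa=f^2$: the second iterate does not notice the fold. Rescale $[e,1]$ to $[0,1]$, reversing orientation, by $\omega(x)=\frac{256}{225}(1-x)$. On $[e,1]$ we get $\omega\kappa(x)=\frac{256}{225}(1-x)$, and on $[0,e]$ we get $\omega\kappa(x)=\frac{256}{225}\left(1-\frac{62}{256}+x\right)=2-\frac{256}{225}+\frac{256}{225}x$.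 So $\omega\circ\kappa=f_{256/225}$, and
$$f_{16/9}^{\,2}=\bigl(f_{16/9}^{\,2}\circ\omega^{-1}\bigr)\circ f_{256/225}.$$

So iterates of one map of the family (1) can look like a map of another slope, and can also be factored through a map of yet another slope. Yet the slope is a dynamical invariant: the entropy of $f_s$ is $\log s$. Suppose we forget the dynamics and keep only the *space* produced by it, the inverse limit of $f_s$. Does that space still know $s$?

## Cores, and the theorem

For $s\in(1,2]$ let $T_s(x)=\min\{sx,s(1-x)\}$ on $[0,1]$. In this paragraph write $c_n=T_s^n(\frac12)$, so $c_1=\frac s2$ and $c_2=s(1-\frac s2)$. Recall that $\varprojlim\{I,T\}$ is the space of all sequences $(\dots,x_{-2},x_{-1},x_0)$ in $I$ with $T(x_{-(n+1)})=x_{-n}$ for all $n\ge0$, with the product topology. (If $T$ is a homeomorphism of an interval, it is an arc, since $x_0$ determines everything.) Put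
$$X_s=\varprojlim\{[0,s/2],T_s\},\qquad X_s'=\varprojlim\{[c_2,c_1],T_s\}.$$
$X_s'$ is called the core of $X_s$. For $1<s<2$ we have $c_2>0$, and $X_s$ is the union of $X_s'$ and a ray $\mathfrak C$, the arc-component of $(\dots,0,0,0)$, which is disjoint from $X'_s$ and compactifies on it. For $s=2$ we have $X_2'=X_2$.

The Ingram conjecture, proved by Barge, Bruin and Štimac, says that $X_s$ and $X_{\tilde s}$ are non-homeomorphic for $1<s<\tilde s\le2$. The question of these notes, taken from "Inverse limit spaces of interval maps", removes the ray. The *Core Ingram Conjecture* asserts that $X_s'$ and $X'_{\tilde s}$ are non-homeomorphic whenever $\sqrt2<s<\tilde s\le2$. It is false.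

**Theorem 1.** There are $\sqrt2<s<\tilde s<2$ such that $X_s'$ and $X'_{\tilde s}$ are homeomorphic.

**Theorem 2.** There is a nonempty compact perfect set $\mathcal C\subset[1.76,1.78]$ and a dense $G_\delta$ subset $\mathcal U$ of $\mathcal C$ (so $\mathcal U$ is uncountable) such that all the cores $X_s'$, $s\in\mathcal U$, are homeomorphic to each other.

**Corollary 3.** If $s\in\mathcal U$, then for every $t\in\mathcal U$ and $n\ge1$ the core $X_s'$ has a self-homeomorphism of topological entropy $n\log t$.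

By the Ingram conjecture, a homeomorphism $X'_s\to X'_{\tilde s}$ with $s\ne\tilde s$ does not extend over the rays to a homeomorphism $X_s\to X_{\tilde s}$.

**Normalization.** We replace $T_s$ on its core by $f_s$ from (1). First, $f_t$ maps $[0,1]$ into $[0,1]$, because $|y-c(t)|\le\max(1-\frac1t,\frac1t)=\frac1t$ for $t\le2$. Also $f_t(c(t))=1$, $f_t(1)=0$, $f_t(0)=2-t$, $f_1(y)=1-y$, and $(t,y)\mapsto f_t(y)$ is continuous. For $1<s<2$ let $A_s$ be the increasing affine map of $[c_2,c_1]$ onto $[0,1]$. Since $c_1-c_2=\frac{s(s-1)}2$ and $\frac12-c_2=\frac{(s-1)^2}2$, we have $A_s(\frac12)=\frac{s-1}s=c(s)$. Both $A_sT_sA_s^{-1}$ and $f_s$ have slopes $\pm s$, turning point $c(s)$ and peak value $1$, so they agree. Hence $X_s'\cong\varprojlim([0,1],f_s)$. Note that $f_s$ is onto $[0,1]$.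

For $\sigma=(\sigma_1,\dots,\sigma_T)\in[1,2]^T$ put
$$F_\sigma=f_{\sigma_T}\circ\cdots\circ f_{\sigma_1}. \tag{2}$$
For fixed $T$ the map $(\sigma,y)\mapsto F_\sigma(y)$ is continuous on a compact set, so $F_\sigma$ depends continuously on $\sigma$ in the sup norm $\|\cdot\|$. It is Lipschitz. For instance $F_{(3/2,2)}=f_2\circ f_{3/2}$: the entry $\sigma_1$ acts first.

## Ladders between two inverse limits

The natural way to compare $\varprojlim f$ and $\varprojlim g$, where $f=f_s$ and $g=f_{\tilde s}$, is a commuting ladder. If continuous $\alpha,\beta:[0,1]\to[0,1]$ satisfy $\beta\alpha=f^n$ and $\alpha\beta=g^m$ with $n,m\ge 1$, then applying $\alpha$ in every coordinate maps $\varprojlim f^n$ to $\varprojlim g^m$, because $\alpha f^n=\alpha\beta\alpha=g^m\alpha$. Applying $\beta$ goes back. The two compositions apply $f^n$, respectively $g^m$, in every coordinate, and these are shift homeomorphisms. So the inverse limits are homeomorphic.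

Here is where this stops. Since $f^n$ and $g^m$ are onto, $\alpha$ and $\beta$ are onto. So $\alpha$ is a semiconjugacy from $f^n$ onto $g^m$, and $\beta$ is one from $g^m$ onto $f^n$. Entropy does not increase under factors, hence $n\log s=m\log\tilde s$. For a given $s$ only countably many $\tilde s$ are left. One must therefore use new maps at each rung. The argument just given then no longer applies, since the relation $\alpha_kf^{n_{k+1}}=g^{n'_k}\alpha_{k+1}$ is not a semiconjugacy. But prescribing infinitely many exact identities is too much to ask of the windows above: for a given $s$, the windows constructed below realize only countably many maps $F_\sigma$. So we let the rungs commute only approximately, with errors so small that they remain summable after all the stretching that comes later.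

**Proposition 4 (approximate ladder).** Let $f,g:[0,1]\to[0,1]$ be Lipschitz, and let
$$\beta_1,F_1,\alpha_1,G_1,\ \beta_2,F_2,\alpha_2,G_2,\dots$$
be a list of Lipschitz self-maps of $[0,1]$ with $F_k=f^{n_k}$, $G_k=g^{n'_k}$, $n_k,n_k'\ge1$. Let $P(\cdot)$ be the product of $\max(1,\mathrm{Lip})$ over all maps in the list up to and including the indicated entry. If
$$\delta_k:=\|\beta_k\alpha_k-F_k\|\le\frac{2^{-k}}{P(F_k)},\qquad \eta_k:=\|\alpha_k\beta_{k+1}-G_k\|\le\frac{2^{-k}}{P(G_k)}\qquad(k\ge1), \tag{3}$$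
then $\varprojlim([0,1],f)$ and $\varprojlim([0,1],g)$ are homeomorphic.

*Proof.* Let
$$X=\{(x_k)_{k\ge0}:x_{k-1}=F_k(x_k)\},\qquad Y=\{(y_k)_{k\ge1}:y_k=G_k(y_{k+1})\},$$
with coordinate projections $\pi_k$. These are inverse limits along cofinal subsequences, so $X\cong\varprojlim f$ and $Y\cong\varprojlim g$. Think of $\alpha_k$ as going from the $k$-th coordinate of $X$ to the $k$-th coordinate of $Y$, and of $\beta_k$ as going from the $k$-th coordinate of $Y$ to the $(k-1)$-st coordinate of $X$. Then (3) says that the triangles of the ladder almost commute. Define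
$$\phi_j=\lim_kG_j\cdots G_{k-1}\alpha_k\pi_k:X\to[0,1]\ (j\ge1),\qquad \psi_j=\lim_kF_{j+1}\cdots F_k\beta_{k+1}\pi_{k+1}:Y\to[0,1]\ (j\ge0).$$

**Step 1: the limits exist.** We compare consecutive terms. On $X$, $\alpha_k\pi_k=\alpha_kF_{k+1}\pi_{k+1}$ differs from $\alpha_k\beta_{k+1}\alpha_{k+1}\pi_{k+1}$ by at most $\mathrm{Lip}(\alpha_k)\delta_{k+1}$, and this differs from $G_k\alpha_{k+1}\pi_{k+1}$ by at most $\eta_k$. So consecutive terms of the first sequence differ by at most
$$\mathrm{Lip}(G_j\cdots G_{k-1})\bigl(\mathrm{Lip}(\alpha_k)\delta_{k+1}+\eta_k\bigr)\le2^{-k-1}+2^{-k},$$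
because $G_j,\dots,G_{k-1},\alpha_k$ occur in the list before $F_{k+1}$, and $G_j,\dots,G_{k-1}$ before $G_k$. On $Y$, $\beta_{k+1}\pi_{k+1}=\beta_{k+1}G_{k+1}\pi_{k+2}$ is within $\mathrm{Lip}(\beta_{k+1})\eta_{k+1}$ of $\beta_{k+1}\alpha_{k+1}\beta_{k+2}\pi_{k+2}$, which is within $\delta_{k+1}$ of $F_{k+1}\beta_{k+2}\pi_{k+2}$. So consecutive terms of the second sequence differ by at most
$$\mathrm{Lip}(F_{j+1}\cdots F_k)\bigl(\mathrm{Lip}(\beta_{k+1})\eta_{k+1}+\delta_{k+1}\bigr)\le2^{-k-1}+2^{-k-1}=2^{-k}.$$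
Both bounds are summable, so the limits are uniform and $\phi_j,\psi_j$ are continuous. From the definitions, $G_j\phi_{j+1}=\phi_j$ and $F_j\psi_j=\psi_{j-1}$. Hence $\phi=(\phi_j):X\to Y$ and $\psi=(\psi_j):Y\to X$ are well defined and continuous.

**Step 2: $\psi\phi=\mathrm{id}$.** We have $\psi_j\phi=\lim_kF_{j+1}\cdots F_k\beta_{k+1}\phi_{k+1}$, and we want to replace $\phi_{k+1}$ by $\alpha_{k+1}\pi_{k+1}$. Summing the first estimate of Step 1,
$$|\phi_{k+1}-\alpha_{k+1}\pi_{k+1}|\le\sum_{l\ge k+1}\mathrm{Lip}(G_{k+1}\cdots G_{l-1})\bigl(\mathrm{Lip}(\alpha_l)\delta_{l+1}+\eta_l\bigr).$$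
After multiplication by $\mathrm{Lip}(F_{j+1}\cdots F_k\beta_{k+1})$, the number $\delta_{l+1}$ carries the Lipschitz constants of $F_{j+1},\dots,F_k,\beta_{k+1},G_{k+1},\dots,G_{l-1},\alpha_l$. These are distinct entries of the list, none later than $F_{l+1}$. The number $\eta_l$ carries the same without $\alpha_l$, none later than $G_l$. By (3) the total is at most $\sum_{l\ge k+1}(2^{-l-1}+2^{-l})\to0$. Hence $\psi_j\phi=\lim_kF_{j+1}\cdots F_k\beta_{k+1}\alpha_{k+1}\pi_{k+1}$. Replacing $\beta_{k+1}\alpha_{k+1}$ by $F_{k+1}$ costs at most $\mathrm{Lip}(F_{j+1}\cdots F_k)\delta_{k+1}\le2^{-k-1}\to0$. Since $F_{j+1}\cdots F_{k+1}\pi_{k+1}=\pi_j$, we get $\psi_j\phi=\pi_j$.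

**Step 3: $\phi\psi=\mathrm{id}$.** The same argument on the other side. We have $\phi_j\psi=\lim_kG_j\cdots G_{k-1}\alpha_k\psi_k$ and
$$|\psi_k-\beta_{k+1}\pi_{k+1}|\le\sum_{l\ge k}\mathrm{Lip}(F_{k+1}\cdots F_l)\bigl(\mathrm{Lip}(\beta_{l+1})\eta_{l+1}+\delta_{l+1}\bigr).$$
Multiply by $\mathrm{Lip}(G_j\cdots G_{k-1}\alpha_k)$. The maps involved, $G_j,\dots,G_{k-1},\alpha_k,F_{k+1},\dots,F_l$ (and $\beta_{l+1}$ in front of $\eta_{l+1}$), are distinct entries occurring no later than $G_{l+1}$, respectively $F_{l+1}$. So the product is at most $\sum_{l\ge k}2^{-l}\to0$. Replacing $\alpha_k\beta_{k+1}$ by $G_k$ costs at most $\mathrm{Lip}(G_j\cdots G_{k-1})\eta_k\le2^{-k}$. Since $G_j\cdots G_k\pi_{k+1}=\pi_j$, we get $\phi_j\psi=\pi_j$. $\square$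

## A self-reproducing class of slope sequences

How can a ladder be built rung by rung? Suppose $\beta_k$ is chosen and $F_k=f^{n_k}$ factors as $\beta_k\circ F_{\sigma}$ for some slope sequence $\sigma$. Then we want $\alpha_k\approx F_\sigma$, since this makes $\beta_k\alpha_k\approx F_k$. And we want $\alpha_k$ itself to divide a power of $g$ from the left, $G_k=\alpha_k\circ F_{\sigma'}$, with $\sigma'$ again of a kind that $f$ can approximate, and so on. So we need a class of sequences that reproduces itself.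

**Definition.** $\mathcal A$ is the set of finite sequences $\sigma=(\sigma_1,\dots,\sigma_T)$, $T\ge2$, with $\sigma_j\in[1,2)$ for all $j$, $1.7<\sigma_1<1.9$, $1<\sigma_T<1.7$ and $(\sigma_{T-1}-1)\sigma_T<1.3$.

For example $(1.8,1.5,1.5)\in\mathcal A$, since $0.5\cdot1.5=0.75$. But $(1.8,1.9,1.6)\notin\mathcal A$, since $0.9\cdot1.6=1.44$. The condition on $\sigma_1$ leaves room for $\sigma_1=s$. The conditions at the end are what windows next to the turning point can realize.

**Proposition 5 (universality).** There are a nonempty compact perfect set $\mathcal C\subset[1.76,1.78]$ and a dense $G_\delta$ subset $\mathcal U$ of $\mathcal C$ with $\mathcal U\subset(1.76,1.78)$, such that for all $s\in\mathcal U$, $\sigma\in\mathcal A$ and $\varepsilon>0$ there are $n\ge1$, a Lipschitz map $\beta:[0,1]\to[0,1]$ and $\sigma'\in\mathcal A$ with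
$$\|\beta-F_\sigma\|<\varepsilon,\qquad \beta\circ F_{\sigma'}=f_s^{\,n}.$$

*Proof of Theorems 1 and 2 from Propositions 4 and 5.* First, $\mathcal U$ is uncountable. Since $\mathcal C$ is perfect, each $\mathcal C\setminus\{u\}$ is open and dense in $\mathcal C$. If $\mathcal U$ were countable, then $\mathcal U\cap\bigcap_{u\in\mathcal U}(\mathcal C\setminus\{u\})=\emptyset$ would be a countable intersection of open dense sets, against Baire's theorem.

Let $s,\tilde s\in\mathcal U$, $f=f_s$, $g=f_{\tilde s}$. We choose the list of Proposition 4 in its order, together with $\sigma^{(k)},\tau^{(k)}\in\mathcal A$ such that $\beta_kF_{\sigma^{(k)}}=F_k$ and $\alpha_kF_{\tau^{(k)}}=G_k$. To start, Proposition 5 for $s$ and $(1.8,1.5,1.5)$ gives $\beta_1,\sigma^{(1)},n_1$. Given $\beta_k,\sigma^{(k)}$, Proposition 5 for $\tilde s$ and $\sigma^{(k)}$ gives $\alpha_k,\tau^{(k)},n'_k$ with $\|\alpha_k-F_{\sigma^{(k)}}\|$ as small as we like, so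
$$\delta_k=\|\beta_k\alpha_k-\beta_kF_{\sigma^{(k)}}\|\le\mathrm{Lip}(\beta_k)\,\|\alpha_k-F_{\sigma^{(k)}}\|$$
is as small as we like. Given $\alpha_k,\tau^{(k)}$, Proposition 5 for $s$ and $\tau^{(k)}$ gives $\beta_{k+1},\sigma^{(k+1)},n_{k+1}$ with $\eta_k\le\mathrm{Lip}(\alpha_k)\|\beta_{k+1}-F_{\tau^{(k)}}\|$ as small as we like. When $\alpha_k$ is chosen, $P(F_k)$ is already known, and when $\beta_{k+1}$ is chosen, $P(G_k)$ is already known. So (3) can be achieved, and Proposition 4 gives $X'_s\cong\varprojlim f\cong\varprojlim g\cong X'_{\tilde s}$. This is Theorem 2. Since $\mathcal U$ has more than one element and lies in $(1.76,1.78)\subset(\sqrt2,2)$, taking $s<\tilde s$ in $\mathcal U$ gives Theorem 1. $\square$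

*Proof of Corollary 3.* For $t\in\mathcal U$ the shift homeomorphism of $X'_t$ has entropy $h_{top}(f_t)$, because the entropy of the natural extension equals that of the map. And $h_{top}(f_t)=\log t$, because a continuous piecewise monotone interval map with finitely many pieces and constant slope $\pm t$, $t>1$, has entropy $\log t$ (Misiurewicz–Szlenk). The $n$-th power of the shift has entropy $n\log t$. Conjugate it by a homeomorphism $X_s'\cong X_t'$. $\square$

It remains to prove Proposition 5. We want windows that show a whole composition $F_\sigma$, and folds of all of $[0,1]$ into the same window. Already two tent maps show the difficulty. By the first computation, $f^2$ on $[c,c+a_1]$ shows $f_{\sigma_2}$ if $a_1=\sigma_2/s^2$, and $a_1$ is free. To see $f_{\sigma_2}\circ f_{\sigma_1}$ we need an iterate $f^v$ that maps a window $[c,c+a_2]$ affinely across $c$, so that the next application of $f$ folds it. The end $c$ of the window must go to the end $c+a_1$ of the old one. So $c+a_1=f^v(c)$: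 the width $a_1$ is no longer free, but is read off the orbit of the turning point. Prescribing the slopes is a condition on the parameter $s$. We therefore need precise control of the critical orbit, and we begin with its combinatorics.

## Cutting times

Let $\Lambda=(1.76,1.78)$. From now on $s\in\Lambda$, $f=f_s$, $c=c(s)$, and $c_n=f^n(c)$ in the normalized coordinate. So $c_1=1$, $c_2=0$, $c_3=2-s<c$. Let $r=\frac s{1+s}$ be the fixed point of $f$. Then $r-c=\frac1s-\frac1{1+s}=\frac1{s(s+1)}$. Let $R(y)=1-\frac ys$ be the right inverse branch: $f\circ R=\mathrm{id}$ on $[0,1]$, $R((0,1))=(c,1)$, and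
$$R(y)-r=-\tfrac1s(y-r),\qquad R^2(y)-c=\frac y{s^2}. \tag{4}$$
We use these numerical facts for $s\in\Lambda$, all immediate from $1.76<s<1.78$:
$$c\in(.431,.439),\quad \tfrac1{s^2}\in(.315,.323),\quad \tfrac c{s^2}\in(.135,.15),\quad r-c\in(.20,.21),\quad s(s-1)>1.33,\quad 2s^{-6}<.07 .$$
Write $\langle a,b\rangle$ for the closed interval with endpoints $a,b$. On an interval $J$ the iterate $f^t$ is injective if and only if no $f^i(J)$, $0\le i<t$, contains $c$ in its interior. Then $f^t|_J$ is affine with slope $\pm s^t$. Also $f(c-u)=f(c+u)$ whenever both points lie in $[0,1]$.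

**Definition (cutting times).** Assume $c_j\ne c$ for the relevant $j\ge1$. Put $S_0=1$, $h_0=1/s^2$. Then $f(c\pm h_0)=1-\frac1s=c$. Given $S_k,h_k$ with $f^{S_k}$ injective on $[c,c+h_k]$ and $f^{S_k}(c+h_k)=c$, let $i\ge1$ be least such that $c$ lies strictly between $c_{S_k+i}$ and $c_i$, and put $S_{k+1}=S_k+i$. Let $c+h_{k+1}$ be the unique point of $(c,c+h_k)$ with $f^{S_{k+1}}(c+h_{k+1})=c$.

Let us check that this makes sense. The image of $[c,c+h_k]$ under $f^{S_k}$ is $\langle c_{S_k},c\rangle$, which does not have $c$ in its interior. As long as injectivity lasts, $f^{S_k+j}$ maps $[c,c+h_k]$ onto $\langle c_{S_k+j},c_j\rangle$. For $1\le j<i$ this interval does not contain $c$, so $f^{S_{k+1}}$ is injective on $[c,c+h_k]$. Its image $\langle c_{S_{k+1}},c_i\rangle$ contains $c$ in its interior, which gives the point $c+h_{k+1}$. If all $c_j\ne c$, such an $i$ exists, since otherwise the lengths would grow forever by the factor $s$. By symmetry the same statements hold for $c-h_k$. The numbers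 $h_k$ are strictly decreasing, and since $f^{S_k}$ is affine on $[c,c+h_k]$ with $c\mapsto c_{S_k}$ and $c+h_k\mapsto c$,
$$h_k=s^{-S_k}|c_{S_k}-c|. \tag{5}$$
The cutting times $\le L$ depend only on the signs of $c_j-c$, $1\le j\le L$. For every $s\in\Lambda$: $c_2=0<c<1=c_1$ gives $S_1=2$ and $h_1=c/s^2$, and $c_3<c<c_1$ gives $S_2=3$. Write $h(S_k)=h_k$.

One situation will recur. Suppose $v=S_{k+1}$ has predecessor $S_k=v-2$. Then $f^v(c+h_k)=f^2(c)=0$, so $f^v$ maps $[c,c+h(v-2)]$ affinely onto $\langle0,c_v\rangle$, which has $c$ in its interior. Hence $c_v>c$ and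
$$h(v-2)=s^{-v}c_v. \tag{6}$$

**Definition (regularity and the numbers $M_k$).** The parameter $s$ is regular up to $L$ if $c_j\ne c$ for $1\le j\le L$ and $h_k<|c_{S_{k+1}}-c|$ whenever $S_{k+1}\le L$. Then for cutting times $\le L$ put $M_0=2$ and
$$M_{k+1}=\max(M_k,\ S_{k+1}+M_l),\qquad l=\min\{l\le k:\ h_l<|c_{S_{k+1}}-c|\}. \tag{7}$$

By regularity $l=k$ qualifies, so the minimum exists. $M_k$ is nondecreasing in $k$. Write $M(S_k)=M_k$. Since $h_0<c=|c_2-c|$, we have $M_1=2+M_0=4$.

The inequalities in the definition of regularity are strict and involve finitely many continuous functions of $s$. So regularity up to $L$ is an open condition, and the cutting times $\le L$ are locally constant. Near $s$, an index satisfying the strict inequality in (7) still satisfies it, so $l$ can only decrease. By induction on $k$,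
$$M_k(s')\le M_k(s)\qquad\text{for }s'\text{ near }s. \tag{8}$$
Indeed, if $l'\le l$ is the index at $s'$, then $M_{l'}(s')\le M_l(s')\le M_l(s)$.

**Example ($s_*$).** At $s=1.769$ we have $(2-s)(1+s)^2>1.771>s$, and at $s=1.770$ we have $(2-s)(1+s)^2<1.765<s$. Let $s_*$ be a zero of $(2-s)(1+s)^2-s$ in between. At $s_*$, $c_3=2-s$ and $c_4=2-s+s(2-s)=(2-s)(1+s)=\frac s{1+s}=r$. So the critical orbit is $1,0,2-s,r,r,r,\dots$. As $c_3<c$ and $f(c_3)=r=f(r)$, the points $c_3$ and $r$ are mirror images, so $c-c_3=r-c\in(.20,.21)$. The cutting times start $1,2,3$. After $3$: $c_4=r>c$ and $c_1>c$, so $i=1$ fails, while $c_5=r>c>c_2$, so $i=2$ works. The same repeats: the cutting times are $1,2,3,5,7,9,\dots$. All regularity inequalities hold: $h_0<.323<c=|c_2-c|$; $h_1=c/s^2<.15<|c_3-c|$; and for $k\ge2$, $h_k<h_1<.15<r-c=|c_{S_{k+1}}-c|$. For each cutting time $S\ge3$ we have $h_1<|c_S-c|<.21<h_0$, so $l=1$ in (7). Therefore $M(1)=2$, $M(2)=4$, and $M(S)=S+4$ for every cutting time $S\ge3$.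

## Trimming toward the turning point

We want to fold $[0,1]$ into a tiny interval at $c$, step by step, so that $f^m$ does not notice. The second computation shows the mechanism. If $f^t(e)=c$ and $f^t$ is injective on a symmetric interval around $e$, then $f^{t}$ is affine there, so $f^{t+1}$, and every later iterate, is symmetric about $e$ on that interval. Reflecting the piece beyond $e$ in $e$ is then invisible. The piece cut off must be short enough to land between $e$ and $c$, and $t$ must be less than $m$. The relation below records what can be reached under these rules.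

**Definition (trimming).** For $u,v\in[0,1]\setminus\{c\}$ write $u\Rightarrow_Mv$ if there are points $u=e_0,e_1,\dots,e_q=v$ ($q\ge0$), each $e_{i+1}$ strictly between $c$ and $e_i$ with $|e_i-e_{i+1}|\le|e_{i+1}-c|$, and integers $1\le t_i<M$, such that $f^{t_i}$ is injective on $J_i=\langle2e_{i+1}-e_i,\,e_i\rangle$ and $f^{t_i}(e_{i+1})=c$.

Then $J_i\subset\langle c,e_i\rangle$, trimming sequences can be concatenated, and $\Rightarrow_M$ implies $\Rightarrow_{M'}$ for $M'\ge M$.

**Example.** Let us trim $v=c+h_0$ to $z=c+h_1$. A direct cut at $z$ is not allowed: $|v-z|=\frac{1-c}{s^2}=\frac1{s^3}$ exceeds $|z-c|=\frac c{s^2}$, because $\frac1s>1-\frac1s$ for $s<2$. But $f^2$ maps $[c,v]$ affinely onto $[0,1]$, $c+u\mapsto s^2u$, and in the image we can trim first. Let $e=c+(c+h_0)/s^2$, so $f^2(e)=c+h_0$ and $f^3(e)=c$. The cut from $v$ to $e$ is allowed with time $3$. Indeed $|v-e|=(\frac1s-\frac1{s^2})/s^2\le(1-\frac1s+\frac1{s^2})/s^2=|e-c|$. And $f^2$ maps $\langle2e-v,v\rangle$ onto $\langle2(c+h_0)-1,1\rangle$,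 where $2(c+h_0)-1\ge c$ since $2h_0=\frac2{s^2}\ge\frac1s$. The cut from $e$ to $z$ is allowed with time $2$, since $|e-z|=h_0/s^2<c/s^2=|z-c|$. So $c+h_0\Rightarrow_4c+h_1$. Trimming in the image, then pulling back, is the general pattern.

**Lemma 6 (pulling back a trimming).** Let $t\ge1$, $v\ne c$, $f^t$ injective on $\langle c,v\rangle$, and $c$ strictly between $c_t$ and $v'=f^t(v)$. Let $z\in\langle c,v\rangle$, $f^t(z)=c$. Suppose $v'\Rightarrow_My$ with $|y-c|\le|c_t-c|$, and let $e\in\langle z,v\rangle$, $f^t(e)=y$. Then $v\Rightarrow_{t+M}e$ and $e\Rightarrow_{t+1}z$.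

*Proof.* Let $v'=e_0',\dots,e_q'=y$ be a trimming sequence with times $t_i$ and intervals $J_i'\subset\langle c,v'\rangle$. Pull it back by the affine homeomorphism $f^t:\langle z,v\rangle\to\langle c,v'\rangle$ to points $e_i$. Then $e_{i+1}$ is strictly between $z$ and $e_i$, hence strictly between $c$ and $e_i$. The interval $J_i$ is the preimage of $J'_i$, so $f^{t+t_i}$ is injective on $J_i$, and $f^{t+t_i}(e_{i+1})=c$ with $t+t_i<t+M$. Finally
$$|e_i-e_{i+1}|=s^{-t}|e_i'-e_{i+1}'|\le s^{-t}|e_{i+1}'-c|=|e_{i+1}-z|\le|e_{i+1}-c|.$$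
So $v\Rightarrow_{t+M}e$. For the last cut, $z$ is strictly between $c$ and $e$, because $c_t\ne c$ and $y\ne c$. Next, $|e-z|=s^{-t}|y-c|\le s^{-t}|c_t-c|=|z-c|$. And $f^t$ is injective on $\langle2z-e,e\rangle\subset\langle c,v\rangle$ with $f^t(z)=c$. So $e\Rightarrow_{t+1}z$. $\square$

**Lemma 7 (trimming to $c\pm h_k$).** If $s$ is regular up to $S_k$, then every $u\in[0,1]$ with $|u-c|>h_k$ satisfies $u\Rightarrow_{M_k}c\pm h_k$, where the sign is that of the side of $u$.

*Proof.* Induction on $k$. For $k=0$ one cut at $z=c\pm h_0$ suffices, with time $1<M_0$, since $f(z)=c$ and $f$ is injective on each side of $c$. On the right $|u-z|\le\frac1s-\frac1{s^2}\le\frac1{s^2}=|z-c|$. On the left $|u-z|\le1-\frac1s-\frac1{s^2}\le\frac1{s^2}$. Both hold because $s\le2$.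

Step $k\to k+1$. Let $|u-c|>h_{k+1}$. If $|u-c|>h_k$, then $u\Rightarrow_{M_k}v:=c\pm h_k$; otherwise put $v=u$. In both cases $h_{k+1}<|v-c|\le h_k$. So $f^{S_{k+1}}$ is injective on $\langle c,v\rangle$, and $c$ is strictly between $c_{S_{k+1}}$ and $v'=f^{S_{k+1}}(v)$, since $z=c\pm h_{k+1}$ is strictly between $c$ and $v$. Let $l$ be as in (7). If $|v'-c|\le h_l$, take $y=v'$. Otherwise $v'\Rightarrow_{M_l}y:=c\pm h_l$ by induction. In both cases $|y-c|\le h_l<|c_{S_{k+1}}-c|$. Lemma 6 with $t=S_{k+1}$ gives a point $e$ with $v\Rightarrow_{S_{k+1}+M_l}e\Rightarrow_{S_{k+1}+1}z$. Since $M_l\ge2$, we get $v\Rightarrow_{S_{k+1}+M_l}z$. Concatenate with $u\Rightarrow_{M_k}v$. $\square$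

So $M_k$ is the time budget for folding everything down to scale $h_k$. The minimum over $l$ matters. Taking $l=k$ throughout would also be a legal way to trim, but then the budget would be $2+S_1+\dots+S_k$, essentially the sum of *all* cutting times. The next section shows that we can afford only the sum of a few selected ones.

## Chains, and windows showing a whole composition

**Definition (chain).** A chain for $s$ consists of cutting times $1=v_0<v_1<\dots<v_T$ with $T\ge2$ and $v_1\ge6$ such that $s$ is regular up to $v_T$, the predecessor of the cutting time $v_i$ is $v_i-2$ for $i\ge1$ (so $c_{v_i}>c$), and, with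
$$a_i=c_{v_i}-c,\qquad m_i=1+v_0+\dots+v_i,\qquad \hat\sigma_{T+1-i}=\frac{a_i}{h(v_{i-1})}\quad(1\le i\le T), \tag{9}$$
the following hold:

* (C1) $1<\hat\sigma_j<2$ for all $j$, $\hat\sigma_1>1.65$, $\hat\sigma_T<1.7$, and $(\hat\sigma_{T-1}-1)\hat\sigma_T<1.3$;
* (C2) $M(v_i)\le m_i$ for $0\le i\le T$.

The condition (C2) is a real restriction. It demands $M(v_1)\le v_1+2$. The crude budget $2+S_1+\dots+S_k$ with $S_k=v_1$ is at least $2+2+3+v_1$, which is too large. And at $s_*$ we found $M(S)=S+4$ for all cutting times $S\ge3$, so $s_*$ has no chain at all. We shall obtain chains near $s_*$ by perturbing the parameter.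

For a chain put $m=m_T$, $A=c+h(v_T)$, $H=[c,A]$ and $\Theta:[0,1]\to H$, $\Theta(y)=c+y\,h(v_T)$.

**Proposition 8 (realization).** For a chain, $f^m\circ\Theta=F_{\hat\sigma}$.

*Proof.* Let $E_i(y)=c+(1-y)a_i$, the window that ends at $c_{v_i}$.

**Step 1: the windows lie in $[c,1]$.** By (9) with $v_0=1$, $a_1=\hat\sigma_T/s^2<\frac1s=1-c$, since $\hat\sigma_T<1.7<s$. For $i\ge2$, $a_i<2h(v_{i-1})\le2h(v_1)\le2s^{-6}<.07$ by (5) and $v_1\ge6$. So $E_i$ maps $[0,1]$ into $[c,1]$.

**Step 2: the innermost window.** This is the first computation in general. With $\sigma=\hat\sigma_T=s^2a_1$ we have $f(E_1(y))=1-(1-y)\frac\sigma s=:q\in[0,1]$, and $q\ge c=1-\frac1s$ if and only if $y\ge1-\frac1\sigma$. In that case $f(q)=s(1-q)=\sigma(1-y)=f_\sigma(y)$. Otherwise $f(q)=2-s+sq=2-\sigma+\sigma y=f_\sigma(y)$. So $f^2E_1=f_{\hat\sigma_T}$.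

**Step 3: from one window to the next.** Let $i\ge2$, $v=v_{i-1}$, $\sigma=a_i/h(v)=\hat\sigma_{T+1-i}$. We show $f^{v+1}E_i=f\circ E_{i-1}\circ f_\sigma$. For this $f^v$ must be affine on $[c,c+a_i]$, and it suffices that $a_i<h(v-2)$, which by (6) is $s^{-v}c_v$. By (5), $a_i=\sigma s^{-v}a_{i-1}$, and $c_v=c+a_{i-1}$. So the claim is $(\sigma-1)a_{i-1}<c$. For $i=2$ it reads $(\hat\sigma_{T-1}-1)\hat\sigma_T<s^2c=s(s-1)$, true since the left side is below $1.3$ and the right side above $1.33$. For $i\ge3$ the left side is below $.07$. Hence $f^v$ is affine on $[c,c+a_i]$, with $c\mapsto c+a_{i-1}$ and slope determined by $c+h(v)\mapsto c$, so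
$$f^v(E_i(y))=c+a_{i-1}\bigl(1-\sigma(1-y)\bigr).$$
If $y\ge1-\frac1\sigma$, then $f_\sigma(y)=\sigma(1-y)$, and the right side is $E_{i-1}(f_\sigma(y))$. If $y<1-\frac1\sigma$, its mirror image in $c$ is $c+a_{i-1}(\sigma(1-y)-1)=c+a_{i-1}\bigl(1-(2-\sigma+\sigma y)\bigr)=E_{i-1}(f_\sigma(y))$. Since $f$ does not distinguish mirror images, in both cases $f^{v+1}E_i=f\circ E_{i-1}\circ f_\sigma$.

**Step 4: assembling.** By induction on $i$ we get
$$f^{1+v_0+\dots+v_{i-1}}E_i=f_{\hat\sigma_T}\circ\cdots\circ f_{\hat\sigma_{T+1-i}}.$$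
For $i=1$ this is Step 2. For $i\ge2$, Step 3 gives $f^{v_0+\dots+v_{i-2}}f^{1+v_{i-1}}E_i=f^{1+v_0+\dots+v_{i-2}}E_{i-1}\circ f_{\hat\sigma_{T+1-i}}$. Finally $f^{v_T}$ is affine on $H$ with $c\mapsto c+a_T$ and $A\mapsto c$, so $f^{v_T}\Theta(y)=c+(1-y)a_T=E_T(y)$. Taking $i=T$ and adding $v_T$ iterates gives $f^m\Theta=F_{\hat\sigma}$. $\square$

## Folding the whole core into the window

**Proposition 9 (factorization).** For a chain there is $\tau=(\tau_1,\dots,\tau_{T'})\in[1,2)^{T'}$, $T'\ge2$, with $\tau_{T'}=1+1/\hat\sigma_1<1.7$, $(\tau_{T'-1}-1)\tau_{T'}=1$, and $f^m\circ\Theta\circ F_\tau=f^m$.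

*Proof.* Write $h=h(v_T)$. We trim $[0,1]$ from the left down to $c-h$ and from the right down to a point $e$ slightly beyond $A$, alternating sides. Then we fold at $c$, and finally at $A$. The last two folds are done by hand so that the last two slopes are known.

**Step 1: the trimming sequences.** On the left, $0\Rightarrow_mc-h$ by Lemma 7, since $c>h$ and $M(v_T)\le m$ by (C2). Let $0=\lambda_0,\dots,\lambda_a=c-h$ be the sequence.

On the right, $1\Rightarrow_mz:=c+h(v_T-2)$ by Lemma 7, since $M(v_T-2)\le M(v_T)\le m$ and $1-c=\frac1s>h_0\ge h(v_T-2)$. Next, $f^{v_T}$ is injective on $[c,z]$ with $f^{v_T}(z)=0<c<c_{v_T}$ and $f^{v_T}(A)=c$. By Lemma 7, $0\Rightarrow_{M(v_{T-1})}c-h(v_{T-1})$, and $h(v_{T-1})<a_T=|c_{v_T}-c|$ because $\hat\sigma_1>1$. So Lemma 6 with $t=v_T$ gives $z\Rightarrow_{v_T+M(v_{T-1})}e$, where $e\in\langle A,z\rangle$ and $f^{v_T}(e)=c-h(v_{T-1})$. By (C2), $v_T+M(v_{T-1})\le v_T+m_{T-1}=m$. Hence $1\Rightarrow_me$. Let $1=\rho_0,\dots,\rho_b=e$ be the sequence. Since $f^{v_T}$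 stretches by $s^{v_T}$ and $h=s^{-v_T}a_T$,
$$e-A=s^{-v_T}h(v_{T-1})=h\cdot\frac{h(v_{T-1})}{a_T}=\frac h{\hat\sigma_1}.$$

**Step 2: the order of the folds.** Put $\lambda_i=\lambda_a$ for $i>a$, $\rho_i=\rho_b$ for $i>b$, and $n_0=\max(a,b)$, which is at least $1$ because $0\ne c-h$. Define $T'=2n_0+2$ and
$$p_{-1}=0,\quad p_0=1,\quad p_{2i-1}=\lambda_i,\ p_{2i}=\rho_i\ (1\le i\le n_0),\quad p_{2n_0+1}=c,\quad p_{2n_0+2}=A.$$
Let $K_j=\langle p_{j-1},p_j\rangle$. So $K_0=[0,1]$, $K_{T'-2}=[c-h,e]$, $K_{T'-1}=[c,e]$, $K_{T'}=[c,A]=H$. For $1\le j\le T'$ the point $p_j$ lies in $K_{j-1}=\langle p_{j-2},p_{j-1}\rangle$: during the trimming, $p_j$ is $p_{j-2}$ or lies between $c$ and $p_{j-2}$ while $p_{j-1}$ is on the other side of $c$, and for the last two indices it is clear. Thus $K_{j-1}$ is the union of $C_j=\langle p_{j-2},p_j\rangle$ and $K_j$. Let $\kappa_j:K_{j-1}\to K_j$ be the identity on $K_j$ and the reflection in $p_j$ on $C_j$.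

**Step 3: each fold is legal and invisible.** We check that $|C_j|<|K_j|$, so that the reflected piece lies in $K_j$, and that $f^m\circ\kappa_j=f^m$ on $K_{j-1}$.

* If $p_j=p_{j-2}$, then $|C_j|=0$ and $\kappa_j=\mathrm{id}$.
* If $p_j\ne p_{j-2}$ is a trimming point $\lambda_{i+1}$ or $\rho_{i+1}$ with time $t<m$, then $|C_j|\le|p_j-c|<|K_j|$, the last because the other endpoint $p_{j-1}$ of $K_j$ is on the other side of $c$. And $f^t$ is injective on the interval of radius $|C_j|$ around $p_j$ with $f^t(p_j)=c$. So $f^{t+1}$, hence $f^m$, is symmetric about $p_j$ there.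
* If $p_j=c$, then $C_j=[c-h,c]$, $|C_j|=h<h+h/\hat\sigma_1=e-c=|K_j|$, and $f$ is symmetric about $c$.
* If $p_j=A$, then $C_j=[A,e]$, $|C_j|=h/\hat\sigma_1<h=|K_j|$, $f^{v_T}$ is injective on $[2A-e,e]\subset[c,z]$, $f^{v_T}(A)=c$, and $v_T<m$.

So $\Phi=\kappa_{T'}\circ\cdots\circ\kappa_1:[0,1]\to H$ satisfies $f^m\circ\Phi=f^m$.

**Step 4: each fold is a core tent map.** Let $\omega_j:K_j\to[0,1]$ be affine with $\omega_j(p_{j-1})=0$, $\omega_j(p_j)=1$, and put $\tau_j=|K_{j-1}|/|K_j|=1+|C_j|/|K_j|\in[1,2)$. We claim $\omega_j\kappa_j\omega_{j-1}^{-1}=f_{\tau_j}$. Let $u=\omega_{j-1}(x)$. Since $\omega_{j-1}$ sends $p_{j-2}$ to $0$ and $p_{j-1}$ to $1$, it sends $p_j$ to $|C_j|/|K_{j-1}|=1-\frac1{\tau_j}$. If $u\ge1-\frac1{\tau_j}$, then $x\in K_j$ has distance $(1-u)|K_{j-1}|$ from $p_{j-1}$, so $\omega_j(\kappa_j(x))=\tau_j(1-u)$. If $u<1-\frac1{\tau_j}$, then $x$ and its image have distance $(1-\frac1{\tau_j}-u)|K_{j-1}|$ from $p_j$, so $\omega_j(\kappa_j(x))=1-\tau_j(1-\frac1{\tau_j}-u)=2-\tau_j+\tau_ju$.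 This is $f_{\tau_j}(u)$ in both cases.

Since $\omega_0=\mathrm{id}$ and $\omega_{T'}^{-1}=\Theta$, composing gives $\Phi=\Theta\circ F_\tau$, hence $f^m\Theta F_\tau=f^m$.

**Step 5: the last two slopes.** We have $\tau_{T'}=\frac{e-c}h=1+\frac1{\hat\sigma_1}<1+\frac1{1.65}<1.7$. And $\tau_{T'-1}=1+\frac h{e-c}$, so $(\tau_{T'-1}-1)\tau_{T'}=1$. $\square$

The class $\mathcal A$ reproduces itself: for $\tau$ as in Proposition 9, $(s,\tau_1,\dots,\tau_{T'})\in\mathcal A$, because $1.7<s<1.9$, $1<\tau_{T'}<1.7$ and $(\tau_{T'-1}-1)\tau_{T'}=1<1.3$. Moreover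
$$f_s^{m+1}=(f_s^m\circ\Theta\circ F_\tau)\circ f_s=(f_s^m\circ\Theta)\circ F_{(s,\tau)}. \tag{10}$$
So a chain yields exactly what Proposition 5 asks for, with $\beta=f_s^m\Theta=F_{\hat\sigma}$, provided $\hat\sigma$ is close to the prescribed $\sigma$.

**Definition.** For $\sigma\in\mathcal A$ with all $\sigma_j>1$ and $\varepsilon>0$, let $O(\sigma,\varepsilon)$ be the set of $s\in\Lambda$ having a chain, with the same $T$, such that $\|F_{\hat\sigma}-F_\sigma\|<\varepsilon$.

The set $O(\sigma,\varepsilon)$ is open. The cutting times involved are locally constant and regularity is open. (C1) and $\|F_{\hat\sigma}-F_\sigma\|<\varepsilon$ are strict inequalities in quantities depending continuously on the finitely many $c_j(s)$. (C2) persists by (8). So the same $v_i$ form such a chain for all nearby parameters. What remains is to find a perfect set of parameters in which every $O(\sigma,\varepsilon)$ is dense.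

## Parameters whose critical orbit lands on the fixed point

**Definition.** $\mathcal P$ is the set of $s\in\Lambda$ with $c_j\ne c$ for all $j\ge1$, with $c_N=r$ for some $N\ge2$ (let $N(s)$ be the least such $N$), and with $h_k<|c_{S_{k+1}}-c|$ for all $k\ge0$.

As $c_2=0\ne r$, we have $N(s)\ge3$. If $s\in\mathcal P$ and $S\ge N(s)$ is a cutting time, the next one is $S+2$: $c_{S+1}=r>c$ and $c_1=1>c$, while $c_{S+2}=r>c>0=c_2$. The point of $\mathcal P$ is that the critical orbit sits at a repelling fixed point. A small change of $s$ makes it linger near $r$ for a long time and then leave to wherever we want.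

**Lemma 10.** $\mathcal P\ne\emptyset$.

*Proof.* The example above shows $s_*\in\mathcal P$, with $N(s_*)=4$: all $c_j\ne c$, $c_4=r$, and all the inequalities $h_k<|c_{S_{k+1}}-c|$ were checked. $\square$

**Lemma 11 (transversality).** If $s_0\in\mathcal P$ and $N=N(s_0)$, then $s\mapsto c_N(s)-r(s)$ changes sign at $s_0$: it is nonzero with opposite signs on the two sides of $s_0$ in a punctured neighborhood.

*Proof.* We go back to the unnormalized map, where the derivative is easy to bound. Let $\xi_n(s)=T_s^n(\frac12)$. As $A_s$ is increasing and maps the fixed point $\frac s{1+s}$ of $T_s$ to $r(s)$, the sign of $c_N(s)-r(s)$ is that of $\xi_N(s)-\frac s{1+s}$. Near $s_0$ we have $\xi_n\ne\frac12$ for $1\le n\le N$, so these $\xi_n$ are polynomials in $s$ there. Their derivatives $D_n$ satisfy $D_2=1-s$ and, since $\xi_{n+1}=s\min(\xi_n,1-\xi_n)$,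
$$D_{n+1}=\min(\xi_n,1-\xi_n)\pm sD_n .$$
So $|D_2|\ge.76$ and $|D_{n+1}|\ge1.76|D_n|-\frac12\ge|D_n|$ when $|D_n|\ge.76$. Hence $|D_N|\ge.76$, while $\frac d{ds}\frac s{1+s}=\frac1{(1+s)^2}<.14$. The difference vanishes at $s_0$ and has nonzero derivative there. $\square$

**Lemma 12.** Let $s\in\Lambda$. The set of $x$ such that $f^k(x)=r$ for some $k$ and $f^i(x)\ne c$ for all $i\ge0$ is dense in $[0,1]$.

*Proof.* Let $V$ be a nondegenerate interval. We first find $n$ and a closed interval $L\subset V$ with $f^n|_L$ injective and $f^n(L)=[0,1]$. As lengths grow by the factor $s$ while $f^n|_V$ is injective, there is a least $n_0\ge0$ with $c\in\operatorname{int}f^{n_0}(V)$. So there is an interval $V_0\subset V$ with $f^{n_0}|_{V_0}$ injective onto some $\langle c,u_0\rangle$, $u_0\ne c$. Given $V_j$ with $f^{n_j}|_{V_j}$ injective onto $\langle c,u_j\rangle$, let $q\ge1$ be least with $c\in\operatorname{int}f^q\langle c,u_j\rangle$. Then $f^q$ is injective on $\langle c,u_j\rangle$. If $q=1$, then $f\langle c,u_j\rangle\supset[c,1]$,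 and $f$ maps $[c,1]$ injectively onto $[0,1]$, so $L$ exists with $n=n_j+2$. If $q\ge2$, let $\langle c,u_{j+1}\rangle$ be the longer of the two pieces into which $c$ divides $f^q\langle c,u_j\rangle$, let $n_{j+1}=n_j+q$, and let $V_{j+1}\subset V_j$ be its preimage under $f^{n_j+q}|_{V_j}$. Then $|u_{j+1}-c|\ge\frac{s^q}2|u_j-c|\ge\frac{s^2}2|u_j-c|$. Since $\frac{s^2}2>1$, the case $q\ge2$ cannot recur forever.

Now let $x\in\operatorname{int}L$ with $f^n(x)=r$. If $f^i(x)=c$ for some $i<n$, then $c$ would be interior to $f^i(L)$ and $f^n$ would not be injective on $L$. And $f^i(x)=r\ne c$ for $i\ge n$. $\square$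

**Lemma 13 (steering).** Let $s_0\in\mathcal P$, $N=N(s_0)$, and let $S_*$ be the first cutting time $\ge N$ of $s_0$. Let $x_0\in(c(s_0),1)$, $x_0\ne r(s_0)$, with $f_{s_0}^d(x_0)=r(s_0)$ for some $d$ and $f_{s_0}^i(x_0)\ne c(s_0)$ for all $i\ge0$. Let $x(s)$ be the continuation of $x_0$ for $s$ near $s_0$, that is, $f_s^d(x(s))=r(s)$ with the same branches. Then for all large $p$ with $w:=N+p\equiv S_*\pmod2$ there is $s_p\in\mathcal P$, with $s_p\to s_0$ as $p\to\infty$, such that for $s=s_p$:

1. $c_{N+j}=R^{p-j}(x)$ for $0\le j\le p$, where $x=x(s_p)$; in particular $c_w=x(s_p)>c$; moreover $s_p\ne s_0$ and $N(s_p)>w$;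
2. the cutting times $\le S_*$ are those of $s_0$; then $S_*+2,S_*+4,\dots,w$ are the cutting times in $(S_*,w]$; and $|c_S-c|>c/s^2$ for cutting times $S_*<S<w$;
3. $h(w)<|c_j-c|$ for all $j>w$.

*Proof.* **Step 1: the continuation exists.** All $f^i_{s_0}(x_0)$ lie in $(0,1)\setminus\{c\}$. Indeed $x_0\in(c,1)$, and a value $1$ or $0$ with $i\ge1$ would require an earlier visit to $c$, since $f^{-1}(1)=\{c\}$ and $f^{-1}(0)=\{1\}$. If $f^i_{s_0}(x_0)<c$, then $f^{i+1}_{s_0}(x_0)\in(2-s_0,1)$, the interior of the domain of the left inverse branch. If $f_{s_0}^i(x_0)>c$, then $f_{s_0}^{i+1}(x_0)\in(0,1)$, the interior of the domain of the right one. So $x(s)$, a composition of inverse branches applied to $r(s)$, is well defined and continuous near $s_0$, with $f_s^i(x(s))\ne c(s)$ for all $i$, $x(s)\in(c(s),1)$ and $x(s)\ne r(s)$.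

**Step 2: the parameter $s_p$.** We want $c_N=R^p(x)$: a point so close to $r$ that it takes $p$ iterates, alternating around $r$, to reach $x$. By (4), $R_s^p(x(s))-r(s)=(-\frac1s)^p(x(s)-r(s))\to0$ uniformly for $s$ near $s_0$. Given small $\eta>0$, Lemma 11 says that $c_N-r$ has opposite nonzero signs at $s_0\pm\eta$. Hence so does $c_N(s)-R_s^p(x(s))$ for all large $p$, and by the intermediate value theorem it has a zero within $\eta$ of $s_0$. Let $s_p$ be a zero closest to $s_0$; then $s_p\to s_0$. As $f\circ R=\mathrm{id}$, $c_N=R^p(x)$ gives the formula in 1.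

Since $x\ne r$ and $R$ is injective with fixed point $r$, $c_{N+j}\ne r$ for $0\le j\le p$. So $s_p\ne s_0$. For $1\le j<N$, $c_j(s_p)-r(s_p)\to c_j(s_0)-r(s_0)\ne0$, so for large $p$ we have $N(s_p)>w$. It is finite, since $c_{w+d}=f^d(x)=r$. This is 1.

**Step 3: the cutting times up to $w$.** For fixed $j$, $c_j(s_p)-c(s_p)\to c_j(s_0)-c(s_0)\ne0$. So for large $p$ the cutting times up to $S_*$ agree with those of $s_0$, and $c_j\ne c$ for $j\le N$. For $N\le j\le w$, $c_j=R^{w-j}(x)\in(c,1)$. For $j\ge w$, $c_j=f^{j-w}(x)\ne c$. If $S\ge S_*$ is a cutting time and $S+2\le w$, then $c_{S+1}>c$ and $c_{S+2}>c$, so, as $c_1>c>c_2$, the next cutting time is $S+2$. By the parity of $w$ this reaches $w$. For a cutting time $S_*<S<w$, $w-S\ge2$ is even, and by (4) $|c_S-c|=R^{w-S-2}(x)/s^2>c/s^2$. This is 2.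

**Step 4: after time $w$.** The set $\{f_s^i(x(s)):i\ge0\}$ is finite, consisting of the values with $i\le d$. Let $2\mu>0$ be its distance to $c$ at $s=s_0$. For large $p$, $|c_j-c|>\mu$ for all $j\ge w$, while $h(w)\le s^{-w}<\mu$ by (5). This is 3.

**Step 5: $s_p\in\mathcal P$.** It remains to check $h_k<|c_{S_{k+1}}-c|$ for all $k$, uniformly over the long stretch of new cutting times. Choose $Q\ge1$ with $1.76^{-(S_*+2Q)}<.1$. If $S_{k+1}\le S_*+2Q$: for large $p$ the cutting times $\le S_*+2Q$ agree with those of $s_0$, and these finitely many strict inequalities hold by continuity from $s_0$. If $S_*+2Q<S_{k+1}<w$: then $S_k\ge S_*+2Q$, so $h_k\le s^{-S_k}<.1<c/s^2<|c_{S_{k+1}}-c|$ by 2. If $S_{k+1}\ge w$: then $S_k\ge w-2$, and $h_k\le s^{-(w-2)}<\mu<|c_{S_{k+1}}-c|$ for large $p$. $\square$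

## Density of the good parameters

**Proposition 14 (density).** Let $s_0\in\mathcal P$, $\sigma\in\mathcal A$ with all $\sigma_j>1$, and $\varepsilon,\delta>0$. There is $s\in\mathcal P\cap O(\sigma,\varepsilon)$ with $|s-s_0|<\delta$.

*Proof.* Each steering step fixes one more point of the critical orbit, $c_{v_i}=c+a_i$, with $a_i/h(v_{i-1})$ close to the prescribed slope. Since the new $v_i$ comes after everything fixed before, and the parameter moves arbitrarily little, earlier achievements persist.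

Fix $\varepsilon_0>0$ such that every $\hat\sigma$ with $|\hat\sigma_j-\sigma_j|<\varepsilon_0$ for all $j$ satisfies (C1) and $\|F_{\hat\sigma}-F_\sigma\|<\varepsilon$. This is possible because $\sigma\in\mathcal A$ with all entries $>1$ satisfies the strict inequalities (C1). For $i=0,1,\dots,T$ we construct $s^{(i)}\in\mathcal P$ with $|s^{(i)}-s_0|<\delta$, and cutting times $6\le v_1<\dots<v_i$, with $s^{(0)}=s_0$ and $v_0=1$, such that at $s^{(i)}$:

* $(1_i)$ $v_l$ is a cutting time with predecessor $v_l-2$, and $|(c_{v_l}-c)/h(v_{l-1})-\sigma_{T+1-l}|<\varepsilon_0$, for $1\le l\le i$;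
* $(2_i)$ $M(v_l)\le m_l=1+v_0+\dots+v_l$ for $0\le l\le i$;
* $(3_i)$ if $i\ge1$: $N(s^{(i)})>v_i$ and $h(v_i)<|c_j-c|$ for all $j>v_i$.

The conditions $(1_i)$ and $(2_i)$ are stable under small changes of $s$, the second by (8). For $i=0$ we only need $M(1)=2=m_0$.

**Step 1: choosing the target, $i-1\to i$.** At $s^{(i-1)}$ choose by Lemma 12 a point $x_0>c$ satisfying the hypotheses of Lemma 13 with $(x_0-c)/h(v_{i-1})$ strictly within $\varepsilon_0$ of $\sigma_{T+1-i}$, hence in $(1,2)$ by the choice of $\varepsilon_0$. We check that such a point lies in $(c,1)$ and is not $r$. For $i=1$: $h(v_0)=1/s^2$, and by (C1) $1<(x_0-c)s^2<1.7<s$, so $c+\frac1{s^2}<x_0<c+\frac1s=1$, and $x_0\ne r$ as $r-c<.21<\frac1{s^2}$. For $i\ge2$: $0<x_0-c<2h(v_{i-1})\le2s^{-6}<.07<r-c$, so again $x_0<1$ and $x_0\ne r$.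

**Step 2: steering.** Apply Lemma 13 to $s^{(i-1)}$ with $p$ large, and put $v_i=w$ $(\ge6)$ and $s^{(i)}=s_p$. For $p$ large, $|s^{(i)}-s_0|<\delta$, $w\ge S_*+2$, $w>v_{i-1}$, and $(1_{i-1}),(2_{i-1})$ persist. By Lemma 13(2) the predecessor of $w$ is $w-2\ge S_*$. By Lemma 13(1), $c_w=x(s_p)$, so $(c_w-c)/h(v_{i-1})$ is close to its value $(x_0-c)/h(v_{i-1})$ at $s^{(i-1)}$, by continuity of $x(s)$ and $h(v_{i-1})$. This gives $(1_i)$. And $(3_i)$ is contained in Lemma 13(1),(3). It remains to show $M(v_i)\le m_i$ at $s^{(i)}$.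

**Step 3: the budget for $i=1$.** By (8), $M(S_*)\le C_0$ for large $p$, where $C_0$ is the value at $s_0$, independent of $p$. For cutting times $S_*<S\le w-2$ we have $|c_S-c|>c/s^2=h_1$ by Lemma 13(2), so the index $l$ in (7) is at most $1$, and since $M_1=4$,
$$M(S)\le\max(M(S^-),S+4),$$
$S^-$ being the predecessor of $S$. Hence $M(w-2)\le\max(C_0,w+2)=w+2$ for large $w$. At $w$ itself, $|c_w-c|>1/s^2=h_0$ by $(1_1)$ and the choice of $\varepsilon_0$, so $l=0$, and with $M_0=2$ we get $M(w)=\max(M(w-2),w+2)=w+2=m_1$. This is where the lower bound $\hat\sigma_T>1$ is used. The example $s_*$, with $|c_S-c|<h_0$ for all $S\ge3$, shows what happens without it.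

**Step 4: the budget for $i\ge2$.** Here the cutting times between $v_{i-1}$ and $v_i$ must not contribute to the sum. Note $S_*\ge N(s^{(i-1)})>v_{i-1}$ by $(3_{i-1})$. For every cutting time $S$ with $v_{i-1}<S\le v_i$ we claim $h(v_{i-1})<|c_S-c|$. For $S\le S_*$ this holds by $(3_{i-1})$ and continuity, as these are finitely many $S$. For $S_*<S<v_i$ it holds because $|c_S-c|>c/s^2=h_1>h(v_{i-1})$. For $S=v_i$ it holds because $(c_{v_i}-c)/h(v_{i-1})>1$ by $(1_i)$ and the choice of $\varepsilon_0$. So in (7) the index $l$ is at most that of $v_{i-1}$, and since $M_k$ is nondecreasing in $k$, $M(S)\le\max(M(S^-),S+M(v_{i-1}))$ for all these $S$. Going from $v_{i-1}$ up to $v_i$,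
$$M(v_i)\le v_i+M(v_{i-1})\le v_i+m_{i-1}=m_i .$$

For $i=T$ we obtain a chain at $s=s^{(T)}$ with $|\hat\sigma_j-\sigma_j|<\varepsilon_0$ for all $j$; regularity up to $v_T$ holds since $s\in\mathcal P$. So $s\in\mathcal P\cap O(\sigma,\varepsilon)$. $\square$

## The sets $\mathcal C$ and $\mathcal U$: proof of Proposition 5

**Step 1: the definition of $\mathcal C$.** Let $\mathcal C=\overline{\mathcal P}\subset[1.76,1.78]$. It is compact, and nonempty by Lemma 10. It is perfect: an isolated point of $\overline{\mathcal P}$ would be an isolated point $s_0$ of $\mathcal P$, but by Lemma 13 there are $s_p\in\mathcal P$, $s_p\ne s_0$, with $s_p\to s_0$; suitable $x_0$ exist by Lemma 12.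

**Step 2: the definition of $\mathcal U$.** Let $\mathcal A_0$ be the countable set of $\sigma\in\mathcal A$ with rational entries $>1$, and
$$\mathcal U=\mathcal C\cap\bigcap_{\sigma\in\mathcal A_0,\ n\ge1}O(\sigma,1/n)\ \subset\Lambda .$$
Each $O(\sigma,1/n)\cap\mathcal C$ is open in $\mathcal C$. It is dense in $\mathcal C$, since $\mathcal P$ is dense in $\mathcal C$ and, by Proposition 14, every point of $\mathcal P$ is a limit of points of $\mathcal P\cap O(\sigma,1/n)$. By Baire's theorem $\mathcal U$ is a dense $G_\delta$ in $\mathcal C$.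

**Step 3: universality.** Let $s\in\mathcal U$, $\sigma\in\mathcal A$, $\varepsilon>0$. We first replace $\sigma$ by a rational sequence. By continuity of $\sigma\mapsto F_\sigma$ there is $\sigma^0\in\mathcal A_0$ of the same length with $\|F_\sigma-F_{\sigma^0}\|<\varepsilon/2$: increase the entries slightly to rational numbers, and note that the remaining conditions defining $\mathcal A$ are open. Take a chain witnessing $s\in O(\sigma^0,1/q)$ with $1/q<\varepsilon/2$. Put
$$\beta=f_s^m\circ\Theta,\qquad n=m+1,\qquad \sigma'=(s,\tau),$$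
with $\tau$ from Proposition 9. By Proposition 8, $\beta=F_{\hat\sigma}$, which is Lipschitz, and $\|\beta-F_\sigma\|\le\|F_{\hat\sigma}-F_{\sigma^0}\|+\|F_{\sigma^0}-F_\sigma\|<\varepsilon$. We saw that $\sigma'\in\mathcal A$, and (10) is $\beta\circ F_{\sigma'}=f_s^{\,n}$. This proves Proposition 5, and with it Theorems 1 and 2 and Corollary 3. $\blacksquare$
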